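\title{Real roots and majorization along a one-parameter family of finite free convolutions}

\begin{abstract}
For monic polynomials $p,q$ of degree $d$ with real nonnegative roots we study a family of convolutions $p\boxplus_d^z q$, depending on a real parameter $z$, that tends to the finite free additive convolution $p\boxplus_d q$ as $z\to\infty$. We prove that $p\boxplus_d^z q$ has only real nonnegative roots for every $z>-1$, and that its vector of roots decreases in the majorization order as $z$ increases. This proves a conjecture stated for $z>-1/2$. The result extends to $z=-1$ and $z=\infty$, it is strict unless $p$ or $q$ is $x^d$, and $-1$ cannot be lowered in the statement on real nonnegative roots. The proof shows that the tangent half-lines of the curve $z\mapsto p\boxplus_d^zq$ consist of real-rooted polynomials, and derives majorization from a determinantal representation of each half-line.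
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix an integer $d\ge1$, and let $p(x)=\sum_{i=0}^d a_ix^{d-i}$ and $q(x)=\sum_{j=0}^d b_jx^{d-j}$. The \emph{finite free additive convolution} of $p$ and $q$ is
\begin{equation}\label{eq:ff}
p\boxplus_d q=\sum_{i+j\le d}\frac{(d-i)!\,(d-j)!}{d!\,(d-i-j)!}\,a_ib_j\,x^{d-i-j}.
\end{equation}
For a real number $z>-1$ put $m=d+z$ and define
\begin{equation}\label{eq:def}
p\boxplus_d^z q=\sum_{i+j\le d}\frac{(d-i)!\,(d-j)!}{d!\,(d-i-j)!}\,\rho_{ij}(m)\,a_ib_j\,x^{d-i-j},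
\qquad
\rho_{ij}(m)=\frac{\Gamma(m+1-i)\,\Gamma(m+1-j)}{\Gamma(m+1)\,\Gamma(m+1-i-j)}.
\end{equation}
All arguments of $\Gamma$ are positive because $m>d-1$. Throughout, $(x)_l=x(x-1)\cdots(x-l+1)$ is the \emph{falling} factorial. The functional equation of $\Gamma$ gives
\begin{equation}\label{eq:rho}
\rho_{ij}(m)=\frac{(m-j)_i}{(m)_i}=\prod_{r=0}^{i-1}\Bigl(1-\frac{j}{m-r}\Bigr).
\end{equation}
Thus $0<\rho_{ij}(m)\le1$ and $\rho_{i0}=\rho_{0j}=1$: the parameter $z$ damps the mixed terms $a_ib_j$ with $i,j\ge1$ and leaves the others alone. As $m\to\infty$ every $\rho_{ij}(m)$ tends to $1$, so $p\boxplus_d^zq\to p\boxplus_dq$, and we write $\boxplus_d^\infty=\boxplus_d$. At the other end, a denominator in \eqref{eq:rho} vanishes at $m=d-1$ only when $i=d$; then $j=0$ and $\rho_{d0}=1$. So each $\rho_{ij}$ extends continuously to $m=d-1$, and $p\boxplus_d^{-1}q$ denotes the limit of $p\boxplus_d^zq$ as $z\downarrow-1$.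

A nonzero polynomial is \emph{real-rooted} if all its zeros are real. For a real-rooted $f$ of degree $d$, let $\Lambda_k(f)$ be the sum of its $k$ largest roots, counted with multiplicity. For real-rooted $f,g$ of degree $d$ we say that $f$ \emph{majorizes} $g$, and write $f\succcurlyeq g$, if
\[
\Lambda_k(f)\ge\Lambda_k(g)\quad(1\le k\le d-1),\qquad \Lambda_d(f)=\Lambda_d(g).
\]
This says that the roots of $f$ and $g$ have the same mean and that those of $f$ are more spread out. For instance, if $\lambda_1\ge\dots\ge\lambda_d$ and $\mu_1\ge\dots\ge\mu_d$ are the roots of $f$ and $g$, then summation by parts gives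
\[
\sum_i\lambda_i^2-\sum_i\mu_i^2\ \ge\ 2\sum_i\mu_i(\lambda_i-\mu_i)=2\sum_{k<d}(\mu_k-\mu_{k+1})\bigl(\Lambda_k(f)-\Lambda_k(g)\bigr)\ \ge\ 0 .
\]

How do the roots of $p\boxplus_d^zq$ move with $z$? Let $p,q$ be monic with real nonnegative roots, so that $a_1,b_1\le0$. For $d\ge2$, since $\rho_{11}(m)=1-1/m$,
\begin{equation}\label{eq:top}
p\boxplus_d^zq=x^d+(a_1+b_1)\,x^{d-1}+\Bigl[a_2+b_2+\frac{d-1}{d}\Bigl(1-\frac1m\Bigr)a_1b_1\Bigr]x^{d-2}+\cdots .
\end{equation}
The sum of the roots does not depend on $z$. The sum of their squares is $(a_1+b_1)^2$ minus twice the bracket, and it does not increase with $z$ because $a_1b_1\ge0$. So the roots keep their mean and contract in mean square, and one is led to guess that they contract in the stronger sense of majorization. Even the first step is not evident from \eqref{eq:def}: that $p\boxplus_d^zq$ has real nonnegative roots whenever $p$ and $q$ do was itself only conjectured. The problem posed in \cite{RFFP} is the following.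

\begin{quote}
\emph{Is it true that for all monic $p,q$ of degree $d$ with real nonnegative roots and all $-1/2<z_1<z_2$, the polynomials $p\boxplus_d^{z_1}q$ and $p\boxplus_d^{z_2}q$ are real-rooted and $p\boxplus_d^{z_1}q\succcurlyeq p\boxplus_d^{z_2}q$?}
\end{quote}

The answer is yes, on a larger range of parameters.

\begin{theorem}\label{thm:main}
Let $p,q$ be monic of degree $d$ with real nonnegative roots. For every $z>-1$, the polynomial $p\boxplus_d^zq$ is real-rooted with nonnegative roots. If $-1<z_1<z_2$, then $p\boxplus_d^{z_1}q\succcurlyeq p\boxplus_d^{z_2}q$.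
\end{theorem}

\begin{theorem}\label{thm:extra}
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:main} also holds for $z_1=-1$ and for $z_2=\infty$: for $p,q$ as there,
$p\boxplus_d^{-1}q\succcurlyeq p\boxplus_d^zq\succcurlyeq p\boxplus_dq$ for all $z>-1$.
\item[(b)] Let $p,q$ be as in Theorem~\ref{thm:main}, let $d\ge2$ and $-1\le z_1<z_2\le\infty$. The root vectors of $p\boxplus_d^{z_1}q$ and $p\boxplus_d^{z_2}q$ coincide if and only if $p=x^d$ or $q=x^d$.
\item[(c)] Let $d\ge2$ and $z\in(-2,-1)$, and define $\boxplus_d^z$ by \eqref{eq:def}. For $p=x^{d-1}(x-1)$ and $q=x(x-1)^{d-1}$, not all roots of $p\boxplus_d^zq$ are real and nonnegative. So $-1$ cannot be lowered in the statement on real nonnegative roots.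
\end{enumerate}
\end{theorem}

The specific factorials in \eqref{eq:ff} enter the proof only through the fact that $\boxplus_d$ preserves real roots. What we really prove is a statement about two matrices.

\begin{theorem}\label{thm:matrix}
Let $A,B$ be real symmetric positive semidefinite $d\times d$ matrices, and write
$\det(xI-YA-Y'B)=\sum_{i+j\le d}f_{ij}\,x^{d-i-j}Y^iY'^{\,j}$. For $m>d-1$ the polynomial
\[
r_m(x)=\sum_{i+j\le d}f_{ij}\,\rho_{ij}(m)\,x^{d-i-j}
\]
has only real nonnegative roots, and $r_{m_1}\succcurlyeq r_{m_2}$ whenever $d-1<m_1<m_2$.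
\end{theorem}

\section{The method in degree two}\label{sec:two}

Let $d=2$, let $r_m=p\boxplus_2^zq$, and let $\Delta_p=a_1^2-4a_2$ and $\Delta_q=b_1^2-4b_2$ be the discriminants. By \eqref{eq:top}, with $c=-(a_1+b_1)/2$,
\[
r_m(x)=(x-c)^2-\tfrac14\Delta(m),\qquad \Delta(m)=\Delta_p+\Delta_q+\frac{2a_1b_1}{m}.
\]
The roots $\mu_{1,2}=c\pm\frac12\sqrt{\Delta(m)}$ are real and do not move apart as $m$ grows, which is the majorization. The sign of $a_1b_1$ is essential: for $p=(x-1)^2$ and $q=(x+1)^2$ one gets $\Delta(m)=-8/m<0$.

In higher degree there is no formula for the roots, so we prove $\mu_1'(m)\le0$ again in a way that does not use one. Follow the tangent of the curve $m\mapsto r_m$ backward. Since $\partial_mr_m=a_1b_1/(2m^2)=:\gamma^2$ is a nonnegative constant, $r_m-v\,\partial_mr_m$ is real-rooted for all $v\ge0$. It is a half-line only: if $\gamma\ne0$, the roots are nonreal for large negative $v$. Put $v=w^2$ to unfold the half-line into a line. Then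
\[
r_m-w^2\,\partial_mr_m=(x-\mu_1)(x-\mu_2)-w^2\gamma^2=\det\left(xI-\begin{pmatrix}\mu_1&0\\0&\mu_2\end{pmatrix}-w\begin{pmatrix}0&\gamma\\ \gamma&0\end{pmatrix}\right).
\]
The largest eigenvalue of a symmetric matrix that is affine in $w$ is convex in $w$. Here it is also even in $w$, so it is smallest at $w=0$. If $\mu_1\ne\mu_2$, the largest root of $r_m-v\,\partial_mr_m$ agrees to first order in $v$ with that of $r_{m-v}$, so it equals $\mu_1-v\mu_1'+O(v^2)$, and $\mu_1'\le0$ follows.

The general proof has the same three steps. The hard one is the first: \emph{$r_m-v\,\partial_mr_m$ is real-rooted for all $v\ge0$.} In Section~\ref{sec:criterion} we embed these polynomials in a family that depends linearly on a sequence $\kappa$ and give a criterion on $\kappa$ for real roots; in Section~\ref{sec:orth} we verify it by means of orthogonal polynomials. Section~\ref{sec:major} carries out the other two steps, with the matrices supplied by the Helton--Vinnikov theorem. Theorem~\ref{thm:extra} is proved in Section~\ref{sec:extra}.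

\section{Tools, and the reduction to matrices}\label{sec:tools}

Let $\mathbb H=\{\zeta\in\mathbb C:\operatorname{Im}\zeta>0\}$. A complex polynomial in $n$ variables is \emph{stable} if it has no zero in $\mathbb H^n$. A real polynomial in one variable is stable exactly when it is real-rooted, since its nonreal zeros come in conjugate pairs. A polynomial is \emph{multiaffine} if it has degree at most one in each variable. We use the following results.

\begin{description}
\item[Continuity of roots.] The multiset of roots of a monic polynomial of degree $d$ depends continuously on the coefficients. Hence real-rootedness, nonnegativity of the roots and the relation $\succcurlyeq$ pass to coefficientwise limits of monic polynomials of degree $d$, and each $\Lambda_k$ is continuous.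
\item[Hurwitz's theorem.] If holomorphic functions without zeros on a connected open set in $\mathbb C^n$ converge locally uniformly, the limit has no zero or vanishes identically.
\item[Grace--Walsh--Szeg\H{o} theorem.] If $F(s_1,\dots,s_n)$ is a symmetric multiaffine complex polynomial and $s_1,\dots,s_n\in\mathbb H$, then $F(s_1,\dots,s_n)=F(\sigma,\dots,\sigma)$ for some $\sigma\in\mathbb H$.
\item[Finite free convolution] (Walsh; Marcus, Spielman and Srivastava \cite{MSS}). If $p,q$ are real-rooted of degree $d$, then $p\boxplus_dq$ is real-rooted.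
\item[Helton--Vinnikov theorem] \cite{HV,LPR}. Let $F(x,u,w)$ be a real homogeneous polynomial of degree $d$ with $F(1,0,0)=1$, such that $x\mapsto F(x,u,w)$ is real-rooted for all real $u,w$. Then $F=\det(xI-uA-wB)$ for some real symmetric $d\times d$ matrices $A,B$.
\item[Ky Fan's principle.] The sum of the $k$ largest eigenvalues of a real symmetric matrix $M$ is the maximum of $\operatorname{tr}(U^TMU)$ over $d\times k$ matrices $U$ with orthonormal columns. As a maximum of linear functions, it is a convex function of $M$.
\end{description}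

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:matrix}]
The factor $\rho_{ij}$ depends on $i$ and $j$ separately, so we keep track of both by scaling the roots of $p$ and $q$ independently. If $p=\prod_i(x-\alpha_i)$, let $p^Y=\prod_i(x-Y\alpha_i)=\sum_ia_iY^ix^{d-i}$, and define $q^{Y'}$ in the same way. Put
\[
\Phi(x,Y,Y')=p^Y\boxplus_dq^{Y'}=\sum_{i+j\le d}f_{ij}\,x^{d-i-j}Y^iY'^{\,j},\qquad f_{ij}=\frac{(d-i)!\,(d-j)!}{d!\,(d-i-j)!}\,a_ib_j .
\]
This polynomial is homogeneous of degree $d$ and $f_{00}=1$. For all real $Y,Y'$ the polynomials $p^Y,q^{Y'}$ are monic and real-rooted, so $\Phi$ is real-rooted in $x$. By the Helton--Vinnikov theorem, $\Phi=\det(xI-YA-Y'B)$ with $A,B$ real symmetric. Since $f_{i0}=a_i$ and $f_{0j}=b_j$, we have $\det(xI-A)=p$ and $\det(xI-B)=q$. The roots of $p$ and $q$ are nonnegative, so $A$ and $B$ are positive semidefinite. The polynomial $r_m$ of Theorem~\ref{thm:matrix} for these matrices is $p\boxplus_d^zq$ by \eqref{eq:def}.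
\end{proof}

Sections~\ref{sec:criterion}--\ref{sec:major} prove Theorem~\ref{thm:matrix}. For $d=1$ we have $r_m=x-A-B$ for all $m$, so from now on $d\ge2$.

\section{A criterion for real roots}\label{sec:criterion}

\subsection{A linear functional}

The map $Y^iY'^{\,j}\mapsto\rho_{ij}(m)$ that produces $r_m$ from the determinant becomes diagonal after the shift $Y=1-y$, $Y'=1-y'$. Let $h=\lfloor d/2\rfloor$. For a real sequence $\kappa=(\kappa_0,\dots,\kappa_h)$, let $\mathcal L_\kappa$ be the linear functional on polynomials in $y,y'$ of total degree at most $d$ given by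
\[
\mathcal L_\kappa\bigl[y^ly'^{\,l'}\bigr]=\begin{cases}(-1)^l\kappa_l&\text{if }l=l',\\0&\text{if }l\ne l'.\end{cases}
\]
Other variables are treated as constants. For $m>d-1$ let $\kappa(m)$ be the sequence $\kappa_l(m)=l!/(m)_l$.

\begin{lemma}\label{lem:chu}
For $m>d-1$ and $i+j\le d$, we have $\mathcal L_{\kappa(m)}\bigl[(1-y)^i(1-y')^j\bigr]=\rho_{ij}(m)$.
\end{lemma}

\begin{proof}
The coefficient of $y^ly'^{\,l}$ in $(1-y)^i(1-y')^j$ is $\binom il\binom jl$, so the left side is $\sum_l(-1)^l\binom il(j)_l/(m)_l$. Multiply by $(m)_i$ and use $(m)_i/(m)_l=(m-l)\cdots(m-i+1)=(-1)^{i-l}(i-1-m)_{i-l}$. The Chu--Vandermonde identity $\sum_l\binom il(s)_l(t)_{i-l}=(s+t)_i$ turns the sum into $(-1)^i(i+j-1-m)_i=(m-j)_i$. Now use \eqref{eq:rho}.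
\end{proof}

For a sequence $\kappa$ and symmetric matrices $A,B$ put
\[
R_\kappa(x)=\mathcal L_\kappa\bigl[\det\bigl(xI-(1-y)A-(1-y')B\bigr)\bigr].
\]
Lemma~\ref{lem:chu} says that $r_m=R_{\kappa(m)}$. Since $R_\kappa$ is linear in $\kappa$ and $A,B$ do not depend on $m$, the whole tangent line has the same form:
\begin{equation}\label{eq:tangent}
r_m-v\,\partial_mr_m=R_{\kappa(m)-v\,\partial_m\kappa(m)} .
\end{equation}
We therefore ask for which $\kappa$ the polynomial $R_\kappa$ is real-rooted for all positive semidefinite $A,B$. The simplest matrices give a necessary condition.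

\begin{example}\label{ex:proj}
Let $a+b=d$ with $a,b\ge1$, let $A$ be the diagonal matrix with $a$ ones followed by $b$ zeros, and let $B=I-A$. With $s=x-1$,
\[
R_\kappa=\mathcal L_\kappa\bigl[(s+y)^a(s+y')^b\bigr]=s^d\,\varphi_{a,b}(1/s^2),\qquad
\varphi_{a,b}(w)=\sum_l(-1)^l\kappa_l\binom al\binom bl w^l .
\]
If $\kappa_0=1$, then $R_\kappa$ is real-rooted exactly when all zeros of $\varphi_{a,b}$ are real and positive. For $a=1$ and $\kappa=\kappa(m)$ we get $r_m=s^{d-2}\bigl(s^2-(d-1)/m\bigr)$. The outer roots $1\pm\sqrt{(d-1)/m}$ approach $1$ as $m$ grows, and the smallest root reaches $0$ at $m=d-1$.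
\end{example}

\begin{definition}
A real sequence $\kappa=(\kappa_0,\dots,\kappa_h)$ is \emph{admissible} if $\kappa_0=1$ and, for all integers $a,b\ge1$ with $a+b=d$, all zeros of $\varphi_{a,b}$ are real and positive.
\end{definition}

For $d=2$ the only condition is on $\varphi_{1,1}=1-\kappa_1w$, and it reads $\kappa_1\ge0$. The necessary condition is also sufficient.

\begin{proposition}\label{prop:criterion}
If $\kappa$ is admissible and $A,B$ are real symmetric positive semidefinite $d\times d$ matrices, then $R_\kappa$ is monic of degree $d$ and real-rooted.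
\end{proposition}

We pass from complementary projections to general $A,B$ in two moves. Lemma~\ref{lem:symbol} treats diagonal $A$ and $B=I-A$, with a separate variable for each diagonal entry. A congruence then brings any pair $A,B$ to this form; it replaces $xI$ by a matrix that is not diagonal, and Lemma~\ref{lem:LS} absorbs this loss.

\subsection{Diagonal matrices}

\begin{lemma}\label{lem:affine}
Let $P,Q$ be complex polynomials in $n$ variables and let $\xi$ be a further variable. If $P+\xi Q$ is stable, then $Q$ is stable or $Q\equiv0$. If $Q$ is stable, then $P+\xi Q$ is stable if and only if $\operatorname{Im}(P/Q)\ge0$ on $\mathbb H^n$.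
\end{lemma}

\begin{proof}
For $\lambda>0$ the polynomial $(P+i\lambda Q)/(i\lambda)$ has no zero in $\mathbb H^n$, and it tends to $Q$ as $\lambda\to\infty$; Hurwitz's theorem gives the first claim. If $Q$ is stable, then at each point of $\mathbb H^n$ the only zero in $\xi$ is $-P/Q$, which lies outside $\mathbb H$ exactly when $\operatorname{Im}(P/Q)\ge0$.
\end{proof}

\begin{lemma}\label{lem:symbol}
If $\kappa$ is admissible and $t\in[0,1]^d$, then the polynomial
\[
G_t(s_1,\dots,s_d)=\mathcal L_\kappa\Bigl[\prod_{i=1}^d\bigl(s_i+t_iy+(1-t_i)y'\bigr)\Bigr]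
\]
is stable.
\end{lemma}

\begin{proof}
We use induction on the number of indices $i$ with $t_i\notin\{0,1\}$.

Suppose that there is none. Let $I=\{i:t_i=1\}$, $J=\{i:t_i=0\}$, $a=|I|$, $b=|J|$. The product is $\prod_{i\in I}(s_i+y)\prod_{i\in J}(s_i+y')$, so with the elementary symmetric polynomials $e_k$,
\[
G_t=\sum_l(-1)^l\kappa_l\,e_{a-l}(s_I)\,e_{b-l}(s_J).
\]
If $ab=0$, only $l=0$ occurs and $G_t=s_1\cdots s_d$ is stable. Let $a,b\ge1$ and suppose that $G_t$ vanishes at a point of $\mathbb H^d$. The polynomial $G_t$ is symmetric and multiaffine in the variables $s_I$ when $s_J$ is fixed, and vice versa. Two applications of the Grace--Walsh--Szeg\H{o} theorem give $\sigma,\sigma'\in\mathbb H$ with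
\[
0=\sum_l(-1)^l\kappa_l\binom al\binom bl\sigma^{a-l}\sigma'^{\,b-l}=\sigma^a\sigma'^{\,b}\,\varphi_{a,b}\bigl(1/(\sigma\sigma')\bigr).
\]
By admissibility $\sigma\sigma'$ is a positive real number. This is impossible, since $\arg\sigma+\arg\sigma'\in(0,2\pi)$.

Now fix $j$ with $0<t_j<1$, and let $\Pi=\prod_{i\ne j}(s_i+t_iy+(1-t_i)y')$. Then
\[
G_t=s_jU+t_jV_1+(1-t_j)V_0,\qquad U=\mathcal L_\kappa[\Pi],\quad V_1=\mathcal L_\kappa[y\,\Pi],\quad V_0=\mathcal L_\kappa[y'\,\Pi].
\]
The polynomials $s_jU+V_1$ and $s_jU+V_0$ are those obtained for $t_j=1$ and $t_j=0$, so they are stable by induction. The coefficient of $\prod_{i\ne j}s_i$ in $U$ is $\kappa_0=1$, so $U\not\equiv0$. By Lemma~\ref{lem:affine}, $U$ is stable and $V_1/U$, $V_0/U$ have nonnegative imaginary part on $\mathbb H^{d-1}$. So does the convex combination $(t_jV_1+(1-t_j)V_0)/U$, and Lemma~\ref{lem:affine} shows that $G_t$ is stable.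
\end{proof}

The convex combination is where $t\in[0,1]^d$ is used, and the hypothesis is needed: for $d=2$, $t=(2,2)$ and $\kappa_1>0$, we get $G_t=s_1s_2+4\kappa_1$, which vanishes at $s_1=s_2=2i\sqrt{\kappa_1}$.

\subsection{General matrices}

\begin{lemma}[Lieb--Sokal]\label{lem:LS}
Let $P+\xi Q$ be stable, where $P,Q$ do not involve $\xi$ and have degree at most one in a variable $D$. Then $P-\partial_DQ$ is stable or identically zero.
\end{lemma}

\begin{proof}
If $Q\equiv0$, then $P-\partial_DQ=P$ is stable. Otherwise Lemma~\ref{lem:affine} shows that $Q$ is stable and $\operatorname{Im}(P/Q)\ge0$ on $\mathbb H^n$. Fix all variables other than $D$ in $\mathbb H$. Then $Q$ is a nonzero constant or $Q=Q_1\cdot(D-D_*)$ with $Q_1\ne0$ and $\operatorname{Im}D_*\le0$. So $\partial_DQ/Q$ is $0$ or $1/(D-D_*)$, and in both cases $\operatorname{Im}(-\partial_DQ/Q)\ge0$ for $D\in\mathbb H$. Hence the holomorphic function $(P-\partial_DQ)/Q$ maps $\mathbb H^n$ into the closed upper half-plane. If it takes the value $0$, its image is not open, so it is constant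 by the open mapping theorem, and $P-\partial_DQ\equiv0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
The polynomial $R_\kappa$ is real, and monic of degree $d$ because $\kappa_0=1$. Replacing $A$ by $A+\delta I$ and letting $\delta\downarrow0$, we may assume by continuity of roots that $S=A+B$ is positive definite.

\emph{Step 1: congruence.} The matrices $S^{-1/2}AS^{-1/2}$ and $S^{-1/2}BS^{-1/2}$ are positive semidefinite with sum $I$. So there are an orthogonal matrix $O$ and $t\in[0,1]^d$ such that they equal $O\operatorname{diag}(t_i)O^T$ and $O\operatorname{diag}(1-t_i)O^T$. This is where $A,B\succeq0$ is used. Let $M=O^TS^{-1}O$, which is real and positive definite, and let $C=xM-I$. Multiplying $xI-S+yA+y'B$ by $O^TS^{-1/2}$ on the left and by $S^{-1/2}O$ on the right gives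
\[
\det\bigl(xI-(1-y)A-(1-y')B\bigr)=\det S\cdot\det\bigl(C+\operatorname{diag}(t_iy+(1-t_i)y')\bigr).
\]

\emph{Step 2: the functional as a differential operator.} The variables $y,y'$ now occur only on the diagonal, so we let the diagonal vary freely. For $T\subseteq\{1,\dots,d\}$ write $D^T=\prod_{i\in T}D_i$ and $\partial^T=\prod_{i\in T}\partial_{D_i}$, and let $C_{T^c}$ be the principal submatrix of $C$ on the complement of $T$ (the empty determinant is $1$). Then
\[
F(D):=\det\bigl(C+\operatorname{diag}(D_1,\dots,D_d)\bigr)=\sum_TD^T\det C_{T^c},\qquad \partial^TF(0)=\det C_{T^c}.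
\]
Put $\omega_T=\mathcal L_\kappa\bigl[\prod_{i\in T}(t_iy+(1-t_i)y')\bigr]$, so $\omega_\emptyset=1$. Substituting $D_i=t_iy+(1-t_i)y'$ in $F$ and applying $\mathcal L_\kappa$, we obtain
\[
R_\kappa(x)=\det S\cdot\sum_T\omega_T\det C_{T^c}=\det S\cdot K(0),\qquad K(D):=\sum_T\omega_T\,\partial^TF(D).
\]
The same numbers are the coefficients of the polynomial of Lemma~\ref{lem:symbol}: $G_t(s)=\sum_T\omega_Ts^{T^c}$.

\emph{Step 3: stability.} Fix $x\in\mathbb H$; we show that $K(0)\ne0$. The point $D=0$ lies on the boundary of $\mathbb H^d$, so we shift it inside. The imaginary part of $C$ is $(\operatorname{Im}x)M\succ0$. Choose $\varepsilon>0$ with $(\operatorname{Im}x)M-\varepsilon I\succ0$, let $\mathbf 1=(1,\dots,1)$, and put $F_\varepsilon(D)=F(D-i\varepsilon\mathbf 1)$. For $D\in\mathbb H^d$ this is the determinant of a matrix $X+iX'$ with $X,X'$ real symmetric and $X'\succ0$. Such a matrix is invertible, because $\operatorname{Im}\,u^*(X+iX')u=u^*X'u>0$ for $u\ne0$. So $F_\varepsilon$ is stable. Since $\xi\mapsto-1/\xi$ maps $\mathbb H$ to $\mathbb H$,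 Lemma~\ref{lem:symbol} shows that
\[
g(\xi)=(-1)^d\,\xi_1\cdots\xi_d\;G_t(-1/\xi_1,\dots,-1/\xi_d)=\sum_T(-1)^{|T|}\omega_T\,\xi^T
\]
is stable. The product $g(\xi)F_\varepsilon(D)$ is stable and multiaffine in $2d$ variables. Apply Lemma~\ref{lem:LS} for $j=1,\dots,d$ in turn, with the pair $(\xi_j,D_j)$. Each step replaces $\xi_j$ by $-\partial_{D_j}$ and keeps the polynomial multiaffine. The final polynomial is $\sum_T\omega_T\,\partial^TF_\varepsilon(D)=K(D-i\varepsilon\mathbf 1)$. Its coefficient of $D_1\cdots D_d$ comes from $T=\emptyset$ alone and equals $1$. So it is not identically zero; hence no intermediate polynomial is identically zero, and all of them are stable. At $D=i\varepsilon\mathbf 1$ we get $K(0)\ne0$. Thus the real polynomial $R_\kappa$ has no zero in $\mathbb H$ and is real-rooted.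
\end{proof}

\section{Orthogonal polynomials and the tangent half-line}\label{sec:orth}

By \eqref{eq:tangent} and Proposition~\ref{prop:criterion}, it remains to prove a statement about explicit polynomials in one variable.

\begin{lemma}\label{lem:adm}
For $m>d-1$ and $v\ge0$, the sequence $\kappa(m)-v\,\partial_m\kappa(m)$ is admissible.
\end{lemma}

Let $a+b=d$; since $\varphi_{a,b}=\varphi_{b,a}$, we may take $1\le a\le b$. Reversing $\varphi_{a,b}$ for $\kappa=\kappa(m)$ gives the monic polynomial
\[
P_m(u)=u^a\varphi_{a,b}(1/u)=\sum_{l=0}^a(-1)^l\binom al\frac{(b)_l}{(m)_l}\,u^{a-l},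
\]
and for $\kappa(m)-v\,\partial_m\kappa(m)$ it gives $P_m-v\,\partial_mP_m$. The case $a=1$ shows what to expect. Here $P_m=u-b/m$, whose zero decreases in $m$, and $P_m-v\,\partial_mP_m$ has the zero $b/m+vb/m^2$, which is positive for $v\ge0$ and negative for $v<-m$. Moreover, $b/m$ is the mean of the weight $u^{b-1}(1-u)^{m-b-1}$ on $(0,1)$, and raising $m$ pushes this weight toward $0$. In general $P_m$ is an orthogonal polynomial for such a weight, and all its zeros move to the left.

\begin{proof}[Proof of Lemma~\ref{lem:adm}]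
The entry with index $0$ is $1$, since $\kappa_0(m)=1$ for all $m$.

\emph{Orthogonality.} Let $W_m(u)=u^{b-a}(1-u)^z$ on $(0,1)$, where $z=m-d$. This weight is integrable exactly when $z>-1$; this is where the range of the parameter enters. Let $0\le j\le a-1$. The Beta integral gives
\[
\int_0^1u^{a-l+j}\,W_m\,du=\frac{\Gamma(b-l+j+1)\,\Gamma(z+1)}{\Gamma(m-a+j+2-l)},
\]
because $b+z=m-a$. With $(b)_l=b!/\Gamma(b-l+1)$ and $(m)_l=\Gamma(m+1)/\Gamma(m+1-l)$ we obtain
\[
\int_0^1P_m\,u^j\,W_m\,du=\frac{b!\,\Gamma(z+1)}{\Gamma(m+1)}\sum_{l=0}^a(-1)^l\binom al\,\frac{\Gamma(b-l+j+1)}{\Gamma(b-l+1)}\cdot\frac{\Gamma(m+1-l)}{\Gamma(m-a+j+2-l)}.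
\]
The first quotient is a product of $j$ factors linear in $l$, and the second is a product of $a-1-j$ such factors. The sum is thus, up to sign, the $a$-th finite difference of a polynomial of degree $a-1$, and it vanishes. So $P_m$ is orthogonal, for the weight $W_m$, to all polynomials of degree less than $a$.

It follows that $P_m$ has $a$ simple zeros $\tau_1<\dots<\tau_a$ in $(0,1)$. Indeed, if $P_m$ changed sign in $(0,1)$ only at $u_1,\dots,u_n$ with $n<a$, then $P_m\prod_i(u-u_i)$ would have constant sign and zero integral against $W_m$. Being simple, the zeros are smooth in $m$ by the implicit function theorem.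

\emph{Monotonicity of the zeros (Markov's argument).} Write a dot for $\partial_m$, and let $\theta_c=-\dot\tau_c$ and $Q_c=P_m/(u-\tau_c)$. Differentiating $P_m=\prod_c(u-\tau_c)$ gives
\begin{equation}\label{eq:Pdot}
\dot P_m=\sum_{c=1}^a\theta_c\,Q_c .
\end{equation}
Fix $c$. We have $\int P_mQ_cW_m=0$ for all $m$, as $\deg Q_c=a-1$. We may differentiate under the integral sign, since $\dot W_m=\log(1-u)\,W_m$ and $|\log(1-u)|\,(1-u)^{z_0}$ is an integrable bound for $z\ge z_0>-1$. This gives
\[
\int\dot P_mQ_cW_m+\int P_m\dot Q_cW_m+\int P_mQ_c\log(1-u)\,W_m=0 .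
\]
The second term vanishes because $\deg\dot Q_c<a$. For $e\ne c$, the product $Q_eQ_c$ is $P_m$ times a polynomial of degree $a-2$, so $\int Q_eQ_cW_m=0$; by \eqref{eq:Pdot} the first term is $\theta_c\int Q_c^2W_m$. In the third term we may subtract the constant $\log(1-\tau_c)$ from the logarithm. With $P_m=(u-\tau_c)Q_c$ we get
\[
\theta_c\int_0^1Q_c^2\,W_m\,du=-\int_0^1Q_c^2\,(u-\tau_c)\bigl[\log(1-u)-\log(1-\tau_c)\bigr]W_m\,du>0,
\]
since $\log(1-u)$ is strictly decreasing. Hence $\theta_c>0$ for every $c$.

\emph{The half-line.} For $v=0$ the zeros of $P_m-v\dot P_m$ are the $\tau_c$. For $v>0$, \eqref{eq:Pdot} gives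
\[
P_m-v\dot P_m=P_m(u)\,\psi(u),\qquad\psi(u)=1-v\sum_c\frac{\theta_c}{u-\tau_c}.
\]
The function $\psi$ tends to $-\infty$ as $u\downarrow\tau_c$, to $+\infty$ as $u\uparrow\tau_c$, and to $1$ as $u\to\infty$. So it has a zero in each interval $(\tau_c,\tau_{c+1})$ and one in $(\tau_a,\infty)$. These are $a$ positive zeros of the monic polynomial $P_m-v\dot P_m$ of degree $a$, hence all of them. The zeros of $\varphi_{a,b}$ are their reciprocals.
\end{proof}

\begin{corollary}\label{cor:halfline}
In the setting of Theorem~\ref{thm:matrix}, for $m>d-1$ and $v\ge0$ the polynomial $r_m-v\,\partial_mr_m$ is real-rooted. The roots of $r_m$ are real and nonnegative.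
\end{corollary}

\begin{proof}
The first claim follows from \eqref{eq:tangent}, Lemma~\ref{lem:adm} and Proposition~\ref{prop:criterion}; for $v=0$ it says that $r_m$ is real-rooted. For the sign of the roots, write $A=U_1U_1^T$ and $B=U_2U_2^T$, and let $U=(U_1\ U_2)$, a $d\times2d$ matrix. Then $YA+Y'B=U\operatorname{diag}(c)\,U^T$, where $c_k=Y$ for $k\le d$ and $c_k=Y'$ for $k>d$. Expanding in principal minors and applying the Cauchy--Binet formula to each,
\[
\det(xI+YA+Y'B)=\sum_{|I|=|J|}x^{d-|I|}\,\bigl(\det U_{I,J}\bigr)^2\prod_{k\in J}c_k ,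
\]
where $I$ and $J$ run over sets of rows and columns of $U$. All coefficients are nonnegative, which means $(-1)^{i+j}f_{ij}\ge0$. As $\rho_{ij}(m)>0$ and $f_{00}=1$, for $x<0$ every term of $(-1)^dr_m(x)$ is nonnegative and the leading term is positive. So $r_m$ has no negative root.
\end{proof}

\section{From half-lines to majorization}\label{sec:major}

\begin{lemma}\label{lem:pencil}
Let $f$ be a real monic polynomial of degree $d$ and $g$ a real polynomial of degree at most $d-2$. If $f-vg$ is real-rooted for all $v\ge0$, then $f-vg\succcurlyeq f$ for all $v\ge0$.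
\end{lemma}

\begin{proof}
Let $F(x,\eta,w)=\eta^df(x/\eta)-w^2\eta^{d-2}g(x/\eta)$. The condition $\deg g\le d-2$ leaves room for the factor $w^2$: $F$ is a homogeneous polynomial of degree $d$, monic in $x$, with $F(1,0,0)=1$. For real $w$ and $\eta\ne0$,
\[
F(x,\eta,w)=\eta^d\,\bigl[f-(w/\eta)^2g\bigr](x/\eta)
\]
is real-rooted in $x$. For $\eta=0$ the same follows by continuity of roots. The Helton--Vinnikov theorem at $\eta=1$ gives real symmetric $M_0,M_1$ with $f-w^2g=\det(xI-M_0-wM_1)$. The function $\lambda(w)=\Lambda_k(f-w^2g)$ is convex by Ky Fan's principle, and it is even. Hence $\lambda(0)\le\frac12(\lambda(w)+\lambda(-w))=\lambda(w)$. For $k=d$ there is equality, since $f$ and $f-w^2g$ have the same coefficient of $x^{d-1}$.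
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:matrix}]
The roots of $r_m$ are real and nonnegative by Corollary~\ref{cor:halfline}. Since $\rho_{00}=\rho_{10}=\rho_{01}=1$, the polynomial $\partial_mr_m$ has degree at most $d-2$ and $\Lambda_d(r_m)$ does not depend on $m$. Corollary~\ref{cor:halfline} and Lemma~\ref{lem:pencil} give
\begin{equation}\label{eq:ineq}
\Lambda_k(r_m-v\,\partial_mr_m)\ge\Lambda_k(r_m)\qquad(v\ge0,\ 1\le k\le d,\ m>d-1).
\end{equation}
We must show that each $\Lambda_k(r_m)$ is nonincreasing in $m$. The difficulty is that $r_m$ may have multiple roots, even for all $m$ (Example~\ref{ex:proj} with $a=1$, $d\ge4$), and at a multiple root the tangent line need not move the individual roots as the curve does. We first discard the values of $m$ where the multiplicities change.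

Let $\pi_l(m)$ be the sum of the $l$-th powers of the roots of $r_m$. If $r_m$ has $n$ distinct roots $\mu_j$ with multiplicities $k_j$, the Hankel matrix $(\pi_{l+l'})_{0\le l,l'\le d-1}$ equals $V\operatorname{diag}(k_j)V^T$ with the $d\times n$ Vandermonde matrix $V=(\mu_j^l)$, so its rank is $n$. Its entries are polynomials in the coefficients of $r_m$, hence rational functions of $m$ by \eqref{eq:rho}. Let $n$ now be the largest rank attained on $(d-1,\infty)$. Some $n\times n$ minor is a nonzero rational function, with a finite zero set $E$, and off $E$ the polynomial $r_m$ has exactly $n$ distinct roots.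

Let $m_0\notin E$. By continuity of roots, for $m$ near $m_0$ exactly $k_j$ roots of $r_m$ lie near the $j$-th distinct root of $r_{m_0}$; as there are only $n$ distinct roots, each cluster is a single root of multiplicity $k_j$. So on each component of $(d-1,\infty)\setminus E$,
\[
r_m=\prod_{j=1}^n(x-\mu_j)^{k_j},\qquad\mu_1>\dots>\mu_n,
\]
with constant $k_j$. Each $\mu_j$ is a simple root of $\partial_x^{k_j-1}r_m$, hence smooth in $m$. Writing $\mu_j'=d\mu_j/dm$ and differentiating the product,
\[
r_m-v\,\partial_mr_m=\prod_j(x-\mu_j)^{k_j-1}\Bigl[\prod_j(x-\mu_j)+v\sum_jk_j\mu_j'\prod_{i\ne j}(x-\mu_i)\Bigr].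
\]
At $v=0$ the bracket has simple roots, and the implicit function theorem gives its roots as $\mu_j-vk_j\mu_j'+O(v^2)$. Thus on the tangent line $k_j-1$ roots stay at $\mu_j$ and one root carries the motion of the whole cluster, so we apply \eqref{eq:ineq} only to full clusters. Let $N_j=k_1+\dots+k_j$ and $N_0=0$. For small $v>0$ the $N_j$ largest roots are those near $\mu_1,\dots,\mu_j$, and \eqref{eq:ineq} reads
\[
\Lambda_{N_j}(r_m)-v\sum_{i\le j}k_i\mu_i'+O(v^2)\ge\Lambda_{N_j}(r_m),\qquad\text{so}\qquad\sum_{i\le j}k_i\mu_i'\le0 .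
\]
For $N_{j-1}\le k\le N_j$ we have $\frac{d}{dm}\Lambda_k(r_m)=\sum_{i<j}k_i\mu_i'+(k-N_{j-1})\mu_j'$. This is affine in $k$ and nonpositive at $k=N_{j-1}$ and $k=N_j$, hence nonpositive in between. The function $m\mapsto\Lambda_k(r_m)$ is continuous on $(d-1,\infty)$ and has nonpositive derivative off the finite set $E$, so it is nonincreasing. Since $\Lambda_d(r_m)$ is constant, $r_{m_1}\succcurlyeq r_{m_2}$ for $d-1<m_1<m_2$.
\end{proof}

\section{Endpoints, strictness and the threshold}\label{sec:extra}

\begin{proof}[Proof of Theorem~\ref{thm:extra}]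
(a) As shown after \eqref{eq:rho}, $p\boxplus_d^{-1}q$ and $p\boxplus_dq$ are the coefficientwise limits of the monic polynomials $p\boxplus_d^zq$ as $z\downarrow-1$ and $z\to\infty$. By continuity of roots, both have real nonnegative roots, and we may let $z_1\downarrow-1$ or $z_2\to\infty$ in Theorem~\ref{thm:main}.

(b) If $q=x^d$, only the terms with $j=0$ remain in \eqref{eq:def}, and their factors equal $1$; so $p\boxplus_d^zq=p$ for all $z\in[-1,\infty]$. The formula is symmetric in $p$ and $q$, so $p=x^d$ gives $p\boxplus_d^zq=q$. If neither polynomial is $x^d$, both have a positive sum of roots, so $a_1b_1>0$. The coefficient of $x^{d-2}$ in \eqref{eq:top} is then strictly increasing in $m\in[d-1,\infty]$; note that $m\ge1$ there. So the two monic polynomials differ, and so do their root vectors.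

(c) For $z\in(-2,-1)$ the number $m$ is not an integer, so all values of $\Gamma$ in \eqref{eq:def} are finite and nonzero, and \eqref{eq:rho} still holds. Here $a_1=-1$, $a_i=0$ for $i\ge2$, $b_{d-1}=(-1)^{d-1}$ and $b_d=0$. The only contribution to the constant term is from $i=1$, $j=d-1$, and it equals
\[
\frac{(d-1)!\,1!}{d!\,0!}\,\rho_{1,d-1}(m)\,a_1b_{d-1}=\frac{(-1)^d}{d}\cdot\frac{z+1}{d+z}.
\]
The product of the roots is $(-1)^d$ times the constant term, that is, $(z+1)/(d(d+z))$. It is negative because $z+1<0$ and $d+z>0$. So the roots are not all real and nonnegative.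
\end{proof}

\begin{thebibliography}{9}

\bibitem{HV}
Helton and Vinnikov, Comm.\ Pure Appl.\ Math.\ (2007).

\bibitem{LPR}
Lewis, Parrilo and Ramana, Proc.\ Amer.\ Math.\ Soc.\ (2005).

\bibitem{MSS}
Marcus, Spielman and Srivastava, \emph{Finite free convolutions of polynomials}.

\bibitem{RFFP}
\emph{Rectangular Finite Free Probability Theory},
\texttt{https://jgarzavargas.people.caltech.edu/\allowbreak documents/\allowbreak 28540/\allowbreak Slides\_Gribinski.pdf}

\end{thebibliography}
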